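# Rearrangement invariant spaces on $[0,1]$ with numerical index one

Scalars are real or complex throughout, and $\mathbb T$ is the set of scalars of modulus one, so $\mathbb T=\{1,-1\}$ in the real case. For a Banach space $X$, $S_X$ and $B_X$ are the unit sphere and the closed unit ball, $X^*$ is the dual, and $L(X)$ is the space of bounded linear operators. Functions on $[0,1]$ are identified when they agree almost everywhere for Lebesgue measure, and $|A|$ is the Lebesgue measure of $A$. The letter $\mathbf 1$ alone denotes the constant function $1$ on $[0,1]$.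

## 1. Rearrangement invariant spaces and Köthe duals

**Definition (r.i. space).** A rearrangement invariant (r.i.) space on $[0,1]$ is a Banach space $X$ of classes of locally integrable scalar functions on $[0,1]$ such that:

- (a) if $|f|\le|g|$ a.e., $f$ is measurable and $g\in X$, then $f\in X$ and $\|f\|_X\le\|g\|_X$;
- (b) the Köthe dual
$$X'=\Big\{g\text{ measurable}:\int_0^1|fg|<\infty\text{ for all }f\in X\Big\},\qquad \|g\|_{X'}=\sup\Big\{\int_0^1|fg|:\|f\|_X\le1\Big\},$$
is norming for $X$: $\|f\|_X=\sup\{|\int_0^1fg|:g\in X',\ \|g\|_{X'}\le1\}$ for every $f\in X$;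
- (c) $L_\infty[0,1]\subset X\subset L_1[0,1]$ with contractive inclusions;
- (d) if $\tau:[0,1]\to[0,1]$ is a measure-preserving bijection and $f$ is measurable, then $f\in X$ if and only if $f\circ\tau\in X$, and then $\|f\|_X=\|f\circ\tau\|_X$.

The question of this lecture comes from the handout "Daugavet-like properties and numerical indices in some function spaces". There, r.i. spaces are defined only in the separable case, and (b) reads "$X'$ coincides with $X^*$". Condition (b) above is the convention for the general case; it makes $L_\infty[0,1]$ an r.i. space.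

**Example 1 ($L_p$).** For $1\le p\le\infty$, $L_p[0,1]$ is an r.i. space with Köthe dual $L_{p'}[0,1]$, $\frac1p+\frac1{p'}=1$. For $p=\infty$ the Köthe dual is $L_1$, which is norming although it is much smaller than $L_\infty^*$. The norm of the indicator of a set of measure $t>0$ is $t^{1/p}$, and it is $1$ if $p=\infty$.

**Example 2 (the space $M$).** Let $M$ be the set of $f\in L_1[0,1]$ with
$$\|f\|_M=\sup\Big\{|A|^{-1/2}\int_A|f|:|A|>0\Big\}<\infty .$$
We check the axioms. (a) and (d) are clear. Taking $A=[0,1]$ gives $\|f\|_1\le\|f\|_M$, and $|A|^{-1/2}\int_A|f|\le|A|^{1/2}\|f\|_\infty\le\|f\|_\infty$, so (c) holds. If $(f_n)$ is Cauchy in $M$, it is Cauchy in $L_1$, with limit $f$ say; letting $m\to\infty$ in $|A|^{-1/2}\int_A|f_n-f_m|\le\|f_n-f_m\|_M$ for each fixed $A$ shows $f_n\to f$ in $M$. So $M$ is complete. For (b), every function $\varsigma|A|^{-1/2}\mathbf 1_A$ with $|\varsigma|=1$ lies in $B_{M'}$ by the definition of the norm, and these functions norm $M$. If $|B|=t$, then $|A|^{-1/2}|A\cap B|\le\min(|A|^{1/2},\,t|A|^{-1/2})\le t^{1/2}$,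 with equality for $A=B$; so $\|\mathbf 1_B\|_M=\sqrt t$.

**Example 3 (the space $W$).** Let $W=L_1[0,1]$ as a set, with
$$\|f\|_W=\max\Big(\|f\|_1,\ 2\sup_{|A|\le1/4}\int_A|f|\Big).$$
Since $\|f\|_1\le\|f\|_W\le2\|f\|_1$, the space is complete, and $2\int_A|f|\le\|f\|_\infty/2$ for $|A|\le\frac14$, so (c) holds. (a) and (d) are clear, and (b) holds because the functions $\varsigma\mathbf 1$ and $2\varsigma\mathbf 1_A$ with $|\varsigma|=1$, $|A|\le\frac14$, lie in $B_{W'}$ and norm $W$. If $|B|=t$, then
$$\|\mathbf 1_B\|_W=\max\big(t,\,2\min(t,\tfrac14)\big),$$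
which is $2t$ for $t\le\frac14$, equal to $\frac12$ for $\frac14\le t\le\frac12$, and equal to $t$ for $t\ge\frac12$.

## 2. Numerical index one and the two Daugavet properties

**Definition (numerical index one).** $X$ has numerical index one if
$$\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\|\qquad\text{for every }T\in L(X).$$
Equivalently, $\|T\|=\sup\{|x^*(Tx)|:x\in S_X,\ x^*\in S_{X^*},\ x^*(x)=1\}$ for every $T\in L(X)$.

The inequality "$\le$" always holds, and the maximum exists because $\theta\mapsto\|\mathrm{Id}+\theta T\|$ is continuous on the compact set $\mathbb T$.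

**Example 4.** The plane with the norm $\|\cdot\|_\infty$ has numerical index one. Let $T=(t_{ij})$. Then $\|T\|=\max_i(|t_{i1}|+|t_{i2}|)$; let $i$ attain the maximum, let $j\neq i$, and choose $\theta$ with $\theta t_{ii}=|t_{ii}|$. The $i$-th row of $\mathrm{Id}+\theta T$ gives $\|\mathrm{Id}+\theta T\|\ge 1+|t_{ii}|+|t_{ij}|=1+\|T\|$. The real Euclidean plane does not have numerical index one: for the rotation $T$ by a right angle, $\|x\pm Tx\|=\sqrt2\,\|x\|$, so $\max_\theta\|\mathrm{Id}+\theta T\|=\sqrt2<2$. In the second formulation, $\langle Tx,x\rangle=0$ for all $x$ while $\|T\|=1$.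

**Definition (Daugavet properties).** $X$ has the alternative Daugavet property if $\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\|$ for all rank-one $T\in L(X)$. It has the Daugavet property if $\|\mathrm{Id}+T\|=1+\|T\|$ for all rank-one $T\in L(X)$.

Numerical index one implies the alternative Daugavet property, and so does the Daugavet property. The plane of Example 4 shows that the Daugavet property asks for more than its alternative version: with $T(x_1,x_2)=(-x_1,0)$ we have $\|T\|=1$ and $(\mathrm{Id}+T)(x_1,x_2)=(0,x_2)$, of norm $1$.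

**Example 5 ($L_1[0,1]$ has the Daugavet property).** A nonzero rank-one operator is $Tf=(\int fw)z$ with $w\in L_\infty$, $\|z\|_1=1$, and $\|T\|=\|w\|_\infty>0$. Let $0<\varepsilon<\|w\|_\infty$. On some set of positive measure $|w|>\|w\|_\infty-\varepsilon$; it contains a set $A$ of positive measure with $\int_A|z|<\varepsilon$. Put $f=(\bar w/|w|)\mathbf 1_A/|A|$. Then $\|f\|_1=1$ and $s:=\int fw=|A|^{-1}\int_A|w|\in(\|w\|_\infty-\varepsilon,\|w\|_\infty]$. Hence
$$\|f+Tf\|_1\ge\int_A(|f|-s|z|)+\int_{[0,1]\setminus A}s|z|\ge1-s\varepsilon+s(1-\varepsilon)\ge1+\|T\|-\varepsilon-2\varepsilon\|T\|.$$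
Let $\varepsilon\to0$.

**Example 6 ($L_\infty[0,1]$ has the Daugavet property).** A nonzero rank-one operator is $Tf=\ell(f)z$ with $\ell\in L_\infty^*$, $\|z\|_\infty=1$, and $\|T\|=\|\ell\|>0$. Let $0<\varepsilon<\min(1,\|\ell\|)$. The set $\{|z|>1-\varepsilon/2\}$ has positive measure; cutting $\mathbb T$ into finitely many pieces of diameter less than $\varepsilon/2$, we find $\zeta\in\mathbb T$ such that $|z-\zeta|<\varepsilon$ on a set $A$ of positive measure. Choose $f_0\in B_{L_\infty}$ with $\ell(f_0)$ real and $\ell(f_0)>\|\ell\|-\varepsilon$, and disjoint sets $A_1,A_2,\dots\subset A$ of positive measure. Let $f_n=\zeta$ on $A_n$ and $f_n=f_0$ elsewhere. The differences $d_n=f_n-f_0$ have disjoint supports and norm at most $2$. With $\alpha_n\in\mathbb T$ such that $\alpha_n\ell(d_n)=|\ell(d_n)|$ we get $\sum_{n\le N}|\ell(d_n)|=\ell(\sum_{n\le N}\alpha_nd_n)\le2\|\ell\|$ for all $N$, so $\ell(d_n)\to0$. Take $n$ with $|\ell(d_n)|<\varepsilon$. Then $f_n\in B_{L_\infty}$, and a.e. on $A_n$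
$$|f_n+Tf_n|=|\zeta+\ell(f_n)z|\ge|\zeta+\ell(f_0)\zeta|-\ell(f_0)|z-\zeta|-|\ell(d_n)|\,|z|\ge1+\|\ell\|-2\varepsilon-\varepsilon\|\ell\|.$$
Let $\varepsilon\to0$.

## 3. Are $L_1$ and $L_\infty$ the only ones? Two theorems

It is known that $L_1[0,1]$ and $L_\infty[0,1]$ have numerical index one; we use this fact as given. The problem is whether they are alone: *must every r.i. space on $[0,1]$ with numerical index one coincide, as a set and with equality of norms, with $L_1[0,1]$ or with $L_\infty[0,1]$?* The answer is yes, in the real and the complex case, separable or not. In fact very few operators are needed. For $0<t\le1$ put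
$$r_t=\mathbf 1_{[0,t/2]}-\mathbf 1_{(t/2,1]},\qquad T_tf=\Big(\int_0^tf\Big)r_t,\qquad S_tf=\Big(\int_0^1r_tf\Big)\mathbf 1_{[0,t]} .$$
Note that $r_t$ changes sign in the middle of $[0,t]$ and stays equal to $-1$ up to the point $1$.

**Theorem 1.** Let $X$ be an r.i. space on $[0,1]$ such that $\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\|$ for every $T\in\{T_t,S_t:0<t\le1\}$. Then $X=L_1[0,1]$ or $X=L_\infty[0,1]$, as sets and with equal norms. In particular this holds if $X$ has numerical index one.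

**Theorem 2.** For an r.i. space $X$ on $[0,1]$ (real or complex) the following are equivalent:

1. $X=L_1[0,1]$ or $X=L_\infty[0,1]$ with equality of norms;
2. $X$ has numerical index one;
3. $X$ has the alternative Daugavet property;
4. $X$ has the Daugavet property;
5. $\max_{\theta}\|\mathrm{Id}+\theta T\|=1+\|T\|$ for all $T\in\{T_t,S_t:0<t\le1\}$.

## 4. Fundamental functions

The first task is to attach to $X$ a function of one variable that recognizes $L_1$ and $L_\infty$. From here on $X$ is an r.i. space. By the definition of $X'$,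
$$\int|fg|\le\|f\|_X\|g\|_{X'}\qquad(f\in X,\ g\in X').\tag{1}$$
Both norms depend only on the modulus of the function and are monotone in it, for $X$ by (a) and for $X'$ by its definition. Applying (b) to $f$ and (1) to $|f|$, we get
$$\|f\|_X=\sup\Big\{\int|f|g:0\le g\in B_{X'}\Big\}.\tag{2}$$

**Step: norms of indicators depend only on the measure.** *This makes the fundamental functions well defined.* Let $|A|=|B|=u$. We claim that there is a measure-preserving bijection $\tau$ of $[0,1]$ with $\tau(A)=B$ up to null sets. If $u\in\{0,1\}$, take the identity. If $0<u<1$, choose Borel sets $A_0\subset A$, $B_0\subset B$ of full measure in $A$ and $B$. The isomorphism theorem for measures (Kechris, *Classical Descriptive Set Theory*, 17.41) says that a standard Borel space with an atomless Borel probability measure is Borel isomorphic to $[0,1]$, with the measure going to Lebesgue measure. Applied to the normalized restrictions of Lebesgue measure, it gives measure-preserving Borel isomorphisms $A_0\to B_0$ and $[0,1]\setminus A_0\to[0,1]\setminus B_0$.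 Glue them.

The norm of $X$ is invariant under such $\tau$ by (d). So is the norm of $X'$, because $\int|f\,(g\circ\tau)|=\int|(f\circ\tau^{-1})\,g|$ and $f\mapsto f\circ\tau^{-1}$ maps $B_X$ onto itself. Since $\mathbf 1_A\circ\tau^{-1}=\mathbf 1_B$ a.e., the numbers $\|\mathbf 1_A\|_X$ and $\|\mathbf 1_A\|_{X'}$ depend only on $|A|$. (They are finite: bounded functions lie in $X$ by (c), and $\int|fg|\le\|g\|_\infty\|f\|_1\le\|g\|_\infty\|f\|_X$ shows that they lie in $X'$.)

**Definition (fundamental functions).** For $u\in(0,1]$, let $\varphi(u)=\|\mathbf 1_A\|_X$ and $\varphi'(u)=\|\mathbf 1_A\|_{X'}$, where $|A|=u$. (The prime refers to $X'$ and is not a derivative.)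

**Example 7.** For $L_p$, $\varphi(t)=t^{1/p}$; in particular $\varphi(t)=t$ for $L_1$ and $\varphi\equiv1$ for $L_\infty$. For $M$, $\varphi(t)=\sqrt t$, the same as for $L_2$. For $W$, $\varphi(t)=\max(t,2\min(t,\frac14))$.

**Step: normalization.** *This fixes the values at $1$.* By (c), $\|\mathbf 1\|_X\le1$, and $\int|f|\le\|f\|_X$ gives $\|\mathbf 1\|_{X'}\le1$. By (1), $1=\int\mathbf 1\cdot\mathbf 1\le\|\mathbf 1\|_X\|\mathbf 1\|_{X'}$. Hence, using (1) once more,
$$\varphi(1)=\varphi'(1)=1,\qquad \int|f|\le1\ (f\in B_X),\qquad\int|g|\le1\ (g\in B_{X'}).\tag{3}$$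
Consequently $\|s\|_X=\|s\|_{X'}=1$ whenever $|s|=1$ a.e.; in particular this holds for $s=r_t$.

**Lemma 1.** Let $|A|=u>0$.

(i) $\varphi(u)\varphi'(u)=u$, and for $h\in X$, $g\in X'$,
$$\frac{\varphi(u)}u\int_A|h|\le\|h\|_X,\qquad\frac{\varphi'(u)}u\int_A|g|\le\|g\|_{X'}.\tag{4}$$

(ii) $\varphi$ and $\varphi'$ are nondecreasing, $\varphi(t)/t$ and $\varphi'(t)/t$ are nonincreasing, both functions are continuous on $(0,1]$, and $t\le\varphi(t),\varphi'(t)\le1$.

The inequalities (4) say that replacing $|h|$ on $A$ by its mean over $A$, and by $0$ elsewhere, does not increase the norm. So the proof averages over rotations of $A$.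

*Proof.* (i) We may assume $h,g\ge0$. Let $\sigma$ be a measure-preserving bijection carrying $[0,u)$ onto $A$ up to null sets. For $\rho\in[0,u)$ let $R_\rho$ be the translation by $\rho$ modulo $u$ on $[0,u)$ and the identity on $[u,1]$; it is a measure-preserving bijection. By (1) and the invariance of both norms,
$$\int_0^uh(\sigma t)\,g(\sigma R_\rho t)\,dt\le\|h\circ\sigma\|_X\,\|g\circ\sigma\circ R_\rho\|_{X'}=\|h\|_X\|g\|_{X'}.$$
Average over $\rho\in[0,u)$. By Tonelli's theorem the left side becomes $\frac1u\int_0^uh(\sigma t)\big(\int_0^ug(\sigma R_\rho t)\,d\rho\big)dt$, and for each $t$ the inner integral is $\int_0^ug(\sigma s)\,ds=\int_Ag$. Hence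
$$\frac1u\int_Ah\int_Ag\le\|h\|_X\|g\|_{X'}.\tag{5}$$
By (2), $\sup\{\int_Ag:0\le g\in B_{X'}\}=\|\mathbf 1_A\|_X=\varphi(u)$. By the definition of $X'$, $\sup\{\int_Ah:0\le h\in B_X\}=\|\mathbf 1_A\|_{X'}=\varphi'(u)$. The first supremum in (5) gives the first inequality of (4), and the second supremum gives the second. Taking both gives $\frac1u\varphi'(u)\varphi(u)\le1$. Conversely $u=\int\mathbf 1_A\mathbf 1_A\le\varphi(u)\varphi'(u)$ by (1).

(ii) Monotonicity of $\varphi,\varphi'$ is monotonicity of the norms. For $u<t$, apply (4) to the set $[0,t]$ and $h=\mathbf 1_{[0,u]}$: $\varphi(t)\frac ut\le\varphi(u)$, that is, $\varphi(t)/t\le\varphi(u)/u$; the same argument works for $\varphi'$. So $\varphi(u)\le\varphi(t)\le\frac tu\varphi(u)$ for $u<t$, and the same for $\varphi'$, which gives continuity. Finally $\varphi(t)\le\varphi(1)=1$ and $\varphi(t)/t\ge\varphi(1)=1$, and likewise for $\varphi'$. $\square$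

## 5. Three inequalities from one rank-one operator; the spaces $L_p$

**Lemma 2.** Let $w\in X'$, $z\in X$ with $\|w\|_{X'}=\|z\|_X=1$, and let $Tf=(\int fw)z$. Then $\|T\|=1$. If $\max_\theta\|\mathrm{Id}+\theta T\|=2$, then for every $\varepsilon\in(0,1)$ there are $f\in B_X$, $g\in B_{X'}$, $\theta\in\mathbb T$ with
$$\mathrm{Re}\int fw>1-\varepsilon,\qquad\mathrm{Re}\,\theta\int gz>1-\varepsilon,\qquad\mathrm{Re}\int fg>1-\varepsilon.\tag{6}$$

In words: $f$ almost norms $w$, $\theta g$ almost norms $z$, and yet $f$ and $g$ almost norm each other.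

*Proof.* Multiplying $f$ by unimodular functions, we see that $\|T\|=\sup_{f\in B_X}|\int fw|=\sup_{f\in B_X}\int|fw|=\|w\|_{X'}=1$. Choose $\theta$ attaining the maximum and $f\in S_X$ with $\|f+\theta Tf\|>2-\varepsilon/2$. Put $c=\int fw$, so $|c|\le1$. By (b), after multiplying $g$ by a scalar in $\mathbb T$, there is $g\in B_{X'}$ with $\mathrm{Re}\int g(f+\theta cz)>2-\varepsilon$. Since $|\int gf|\le1$ and $|\theta c\int gz|\le1$, each of the two summands has real part greater than $1-\varepsilon$:
$$\mathrm{Re}\int gf>1-\varepsilon,\qquad\mathrm{Re}\Big(\theta c\int gz\Big)>1-\varepsilon .$$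
The second inequality and $|\int gz|\le1$ give $|c|>1-\varepsilon>0$. Let $\gamma=c/|c|$ and replace $(f,g)$ by $(\bar\gamma f,\gamma g)$. Then $\int fg$ is unchanged; $\int\bar\gamma fw=\bar\gamma c=|c|>1-\varepsilon$; and $\mathrm{Re}\,\theta\int\gamma gz=|c|^{-1}\,\mathrm{Re}(\theta c\int gz)>1-\varepsilon$ because $|c|\le1$. $\square$

**$L_2$ by hand.** Suppose $L_2[0,1]$ satisfied the norm equality for $T_1f=(\int f)r_1$. Here $w=\mathbf 1$, $z=r_1$, and $r_1$ is $1$ on $[0,\frac12]$ and $-1$ on $(\frac12,1]$. Take $f,g,\theta$ from (6). Then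
$$\|f-\mathbf 1\|_2^2\le1+1-2\,\mathrm{Re}\int f<2\varepsilon,\qquad\|g-\bar\theta r_1\|_2^2\le1+1-2\,\mathrm{Re}\,\theta\int gr_1<2\varepsilon .$$
So $f\approx\mathbf 1$ and $g\approx\bar\theta r_1$. But $\int\mathbf 1\cdot\bar\theta r_1=0$, hence
$$\Big|\int fg\Big|\le\Big|\int(f-\mathbf 1)g\Big|+\Big|\int(g-\bar\theta r_1)\Big|\le2\sqrt{2\varepsilon}.$$
For $\varepsilon=\frac1{32}$ this reads $|\int fg|\le\frac12$, against $\mathrm{Re}\int fg>\frac{31}{32}$. So $T_1$ already excludes $L_2$.

The same works for $L_p$, $1<p<\infty$. If $\|f\|_p\le1$ and $\mathrm{Re}\int f>1-\varepsilon$, then $\|\frac12(f+\mathbf 1)\|_p\ge\mathrm{Re}\int\frac12(f+\mathbf 1)>1-\frac\varepsilon2$, so $f$ is close to $\mathbf 1$ in $L_p$ by uniform convexity. In the same way $g$ is close to $\bar\theta r_1$ in $L_{p'}$, and $\int fg$ is close to $0$.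

## 6. Two obstacles: non-unique norming functions and a flat stretch of $\varphi(t)/t$

The natural plan for a general $X$ is to copy this: apply (6) to $T_1$ or $S_1$, show $f\approx\mathbf 1$ and $g\approx\bar\theta r_1$ (or the reverse), and reach a contradiction. It breaks at two definite points.

**Norm closeness is false.** In $M$ let $k(t)=\frac1{2\sqrt t}$. Since $k$ is decreasing, $\int_Ak\le\int_0^{|A|}k=|A|^{1/2}$ with equality for $A=[0,s]$, so $\|k\|_M=1$, and $\int k=1$. Thus $\mathbf 1$ and $k$ are both norm-one functions with integral $1$. For $s\le\frac14$ we have $k\ge1$ on $[0,s]$, so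
$$\|k-\mathbf 1\|_M\ge s^{-1/2}\int_0^s(k-1)=1-\sqrt s,$$
and $s\to0$ gives $\|k-\mathbf 1\|_M\ge1$. So $\|f\|\le1$ and $\int f>1-\varepsilon$ do not put $f$ anywhere near $\mathbf 1$.

Something weaker does survive in $M$. If $f\in B_M$ vanishes on a set of measure $\eta>0$, then $\int|f|\le(1-\eta)^{1/2}<1$ by the definition of the norm. So a function $f\in B_M$ with $\int f$ close to $1$ cannot vanish on a set of fixed positive measure. The only fact used is $\varphi(1-\eta)>1-\eta$.

**The operators $T_1$ and $S_1$ are not enough.** In $W$ let $f_0=2\cdot\mathbf 1_{[0,1/2]}$. Then $\|f_0\|_1=1$ and $2\int_Af_0\le1$ for $|A|\le\frac14$, so $\|f_0\|_W=1$. We have $T_1f_0=r_1$ and $S_1f_0=\mathbf 1$, and by (3) and Lemma 2, $\|T_1\|=\|S_1\|=1$. Now $f_0+r_1$ equals $3$ on $[0,\frac12]$ and $-1$ on $(\frac12,1]$, and $f_0+\mathbf 1$ equals $3$ and $1$ there; both have $L_1$ norm $2$. Hence $\|\mathrm{Id}+T_1\|=\|\mathrm{Id}+S_1\|=2$. The space $W$ passes both tests, although it is neither $L_1$ (since $\varphi(\frac14)=\frac12$)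 nor $L_\infty$.

The reason is visible: $\varphi(t)=t$ on $[\frac12,1]$, so $f_0$ may vanish on half of $[0,1]$ at no cost, and the support argument has no force. The remedy is to replace $[0,1]$ by $[0,c]$, where $c$ is the smallest number with $\varphi(c)=c$. Below $c$ we have strict inequality, so the support argument works on $[0,c]$. This is why the operators carry a parameter $t$.

## 7. Full support on $[0,c]$ and a half of $[0,c]$ where $q$ is small

Here is the main step in an idealized form. Suppose $\varepsilon=0$ were allowed in (6) for the operator $T_c$, with $\varphi(c)=c$ and $\varphi(t)>t$ for $t<c$; write $p=f$, $q=g$. Then $p\ge0$ on $[0,c]$, and by the support argument $p>0$ a.e. on $[0,c]$. Also $\theta r_cq=|q|$ and $pq=|pq|$. On $[0,c]$ the last equality gives $q\ge0$, so $q$ can be nonzero there only where $\theta r_c=1$. But $\mathrm{Re}\,\theta r_c\le0$ on one of the two halves of $[0,c]$, so $q=0$ on that half $D$. So $q\in B_{X'}$ has $\int|q|=1$ and lives on a set of measure $1-c/2$, whence $1\le\|\mathbf 1_{[0,1]\setminus D}\|_X=\varphi(1-c/2)$.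 Two facts about supports have replaced the two norm approximations. The lemma makes this quantitative, for $X$ and $X'$ at once.

**Lemma 3.** Let $(Y,Z)=(X,X')$ or $(X',X)$, with fundamental functions $\varphi_Y,\varphi_Z$. Let $c\in(0,1]$ satisfy $\varphi_Y(c)=c$ and $\varphi_Y(t)>t$ for $0<t<c$. Suppose that for every $\varepsilon\in(0,1)$ there are $p\in B_Y$, $q\in B_Z$, $\theta\in\mathbb T$ with
$$\mathrm{Re}\int_0^cp>1-\varepsilon,\qquad\mathrm{Re}\,\theta\int r_cq>1-\varepsilon,\qquad\mathrm{Re}\int pq>1-\varepsilon.\tag{7}$$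
Then $\varphi_Y(1-c/2)=1$.

*Proof.* Note that (1), (3) and Lemma 1 are symmetric in $X$ and $X'$, so they may be used for $(Y,Z)$ in both cases.

**Step 1: choice of parameters.** *We fix the order in which the small numbers are chosen.* Let $P=[0,c]$ and $\kappa=1-\cos(\pi/8)>0$. Fix $\eta\in(0,c/4)$. Since $\varphi_Y(c-\eta)>c-\eta$, every sufficiently small $\delta\in(0,1]$ satisfies
$$1-2\delta>\frac{c-\eta}{\varphi_Y(c-\eta)}.$$
Given such a $\delta$, take $\varepsilon\in(0,\delta)$ with $3\varepsilon/(\kappa\delta^2)<\eta$, and let $p,q,\theta$ be as in (7).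

**Step 2: three nonnegative defects.** *We turn (7) into statements that three nonnegative functions have small integrals.* By Lemma 1(i), $\|\mathbf 1_P\|_Z=\varphi_Z(c)=c/\varphi_Y(c)=1$, so $\int_P|p|\le\|p\|_Y\|\mathbf 1_P\|_Z\le1$. By (3), $\int|q|\le1$, and by (1), $\int|pq|\le1$. Subtracting (7),
$$\int_P(|p|-\mathrm{Re}\,p)\le\varepsilon,\qquad\int(|q|-\mathrm{Re}\,\theta r_cq)\le\varepsilon,\qquad\int(|pq|-\mathrm{Re}\,pq)\le\varepsilon.\tag{8}$$
The integrands are nonnegative, since $|\theta r_c|=1$.

**Step 3: a half of $P$ where the phases conflict.** *We show that $p$ and $q$ are rarely both of size more than $\delta$ on one half of $P$.* Let $D=[0,c/2]$ if $\mathrm{Re}\,\theta\le0$, and $D=(c/2,c]$ otherwise. Then $D\subset P$, $|D|=c/2$, and $\mathrm{Re}(\theta r_c)\le0$ on $D$. Let $t\in D$ with $p(t)q(t)\ne0$, and take arguments in $(-\pi,\pi]$. Since $|\theta r_c|=1$,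
$$p(t)q(t)=p(t)\cdot\big(\theta r_c(t)q(t)\big)\cdot\overline{\theta r_c(t)},$$
and the last factor has argument of modulus at least $\pi/2$. Recall that $|\arg(\zeta\xi)|\le|\arg\zeta|+|\arg\xi|$ for nonzero scalars $\zeta,\xi$. So if the first two factors have arguments of modulus at most $\pi/8$, then $|\arg(p(t)q(t))|\ge\pi/2-\pi/8-\pi/8=\pi/4$. Hence at least one of the three numbers $p(t)$, $\theta r_c(t)q(t)$, $p(t)q(t)$ has argument of modulus at least $\pi/8$. (With real scalars this only says that $p$, $\theta r_cq$ and $pq$ cannot all be positive when $\theta r_c=-1$.) For a scalar $\zeta$ with $|\arg\zeta|\ge\pi/8$ we have $|\zeta|-\mathrm{Re}\,\zeta=|\zeta|(1-\cos\arg\zeta)\ge\kappa|\zeta|$. So at $t$ at least one of the following holds: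
$$|p|-\mathrm{Re}\,p\ge\kappa|p|,\qquad|q|-\mathrm{Re}\,\theta r_cq\ge\kappa|q|,\qquad|pq|-\mathrm{Re}\,pq\ge\kappa|pq|.$$
Let $D_\delta=\{t\in D:|p(t)|>\delta,\ |q(t)|>\delta\}$. On $D_\delta$ the right-hand sides are at least $\kappa\delta$, $\kappa\delta$, $\kappa\delta^2$, all at least $\kappa\delta^2$ since $\delta\le1$. So $D_\delta$ is covered by three sets, on each of which one of the integrands in (8) is at least $\kappa\delta^2$. By Chebyshev's inequality each has measure at most $\varepsilon/(\kappa\delta^2)$, and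
$$|D_\delta|\le\frac{3\varepsilon}{\kappa\delta^2}<\eta .$$

**Step 4: $p$ has almost full support in $P$.** *We show $|\{t\in P:|p(t)|\le\delta\}|<\eta$; this is where the minimality of $c$ enters.* If not, choose a subset $E_0$ of this set with $|E_0|=\eta$. By (7), $\int_P|p|>1-\varepsilon$, so
$$\int_{P\setminus E_0}|p|\ge1-\varepsilon-\delta\eta\ge1-2\delta .$$
The set $P\setminus E_0$ has measure $c-\eta$, and (4) for $Y$ gives $\frac{\varphi_Y(c-\eta)}{c-\eta}(1-2\delta)\le\|p\|_Y\le1$. This contradicts the choice of $\delta$ in Step 1.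

**Step 5: $q$ lives essentially on a set of measure about $1-c/2$.** *We combine Steps 3 and 4 and read off a lower bound for $\varphi_Y$.* Let $M_q=\{t\in D:|q(t)|\le\delta\}$. A point of $D\setminus M_q$ has $|q|>\delta$, so it lies in $D_\delta$ or has $|p|\le\delta$. Hence $|D\setminus M_q|<2\eta$ and $|M_q|\ge c/2-2\eta>0$. Let $u=|[0,1]\setminus M_q|$. Then $0<1-c/2\le u\le1-c/2+2\eta<1$. By (7), $\int|q|>1-\varepsilon$, and $\int_{M_q}|q|\le\delta$, so
$$\int_{[0,1]\setminus M_q}|q|\ge1-\varepsilon-\delta\ge1-2\delta .$$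
Now (4) for $Z$ on the set $[0,1]\setminus M_q$ gives $\frac{\varphi_Z(u)}u(1-2\delta)\le\|q\|_Z\le1$. Since $\varphi_Y(u)=u/\varphi_Z(u)$, we get $\varphi_Y(u)\ge1-2\delta$, and by monotonicity
$$\varphi_Y(1-c/2+2\eta)\ge1-2\delta .$$

**Step 6: passage to the limit.** *We remove $\delta$ and $\eta$.* The left side does not involve $\delta$, and $\delta$ was any sufficiently small number. Let $\delta\to0$ with $\eta$ fixed, and then $\eta\to0$. By continuity $\varphi_Y(1-c/2)\ge1$, and $\varphi_Y\le1$ gives equality. $\square$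

**Example 8.** For $W$, the smallest $c$ with $\varphi(c)=c$ is $c=\frac12$, and $\varphi(1-\frac c2)=\varphi(\frac34)=\frac34\ne1$. Since $\|\mathbf 1_{[0,1/2]}\|_{W'}=\frac12/\varphi(\frac12)=1$, Lemmas 2 and 3 show that $W$ fails the norm equality for $T_{1/2}$, although it passes for $T_1$ and $S_1$. For $M$, $c=1$ and $\varphi(\frac12)=\frac1{\sqrt2}\ne1$, so $M$ fails for $T_1$.

## 8. Proof of Theorem 1

Let
$$b=\inf\{t\in(0,1]:\varphi(t)=t\},\qquad a=\inf\{t\in(0,1]:\varphi(t)=1\}=\inf\{t\in(0,1]:\varphi'(t)=t\}.$$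
The last equality holds because $\varphi(t)\varphi'(t)=t$. Both sets contain $1$. They are upward closed in $(0,1]$: the first because $\varphi(t)/t$ is nonincreasing and at least $1$, the second because $\varphi$ is nondecreasing and at most $1$. By continuity each infimum is attained if it is positive.

**Step 1: if $b>0$, then $\varphi(1-b/2)=1$.** *We apply Lemma 3 to $X$.* Here $\varphi(b)=b$ and $\varphi(t)>t$ for $0<t<b$. Thus $\|\mathbf 1_{[0,b]}\|_{X'}=b/\varphi(b)=1$, and $\|r_b\|_X=1$. The operator $T_b$ is the operator of Lemma 2 with $w=\mathbf 1_{[0,b]}$, $z=r_b$, so $\|T_b\|=1$, and the hypothesis of Theorem 1 gives $\max_\theta\|\mathrm{Id}+\theta T_b\|=2$. Then (6) is (7) with $Y=X$, $Z=X'$, $c=b$, $p=f$, $q=g$. Lemma 3 gives the claim.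

**Step 2: if $a>0$, then $\varphi(1-a/2)=1-a/2$.** *We apply Lemma 3 to $X'$.* Here $\varphi'(a)=a$ and $\varphi'(t)>t$ for $0<t<a$. Also $\|\mathbf 1_{[0,a]}\|_X=\varphi(a)=1$ and $\|r_a\|_{X'}=1$. The operator $S_a$ is the operator of Lemma 2 with $w=r_a$, $z=\mathbf 1_{[0,a]}$, so $\|S_a\|=1$, and we obtain for each $\varepsilon$ functions $f\in B_X$, $g\in B_{X'}$ and $\theta\in\mathbb T$ with
$$\mathrm{Re}\int r_af>1-\varepsilon,\qquad\mathrm{Re}\,\theta\int_0^ag>1-\varepsilon,\qquad\mathrm{Re}\int fg>1-\varepsilon .$$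
Put $p=\theta g\in B_{X'}$ and $q=\bar\theta f\in B_X$. Then $\int_0^ap=\theta\int_0^ag$, $\theta\int r_aq=\int r_af$ and $pq=fg$, so (7) holds with $Y=X'$, $Z=X$, $c=a$. Lemma 3 gives $\varphi'(1-a/2)=1$, and $\varphi\varphi'=t$ turns this into $\varphi(1-a/2)=1-a/2$.

**Step 3: $a$ and $b$ are not both positive.** *The two conclusions pull $\varphi$ to $1$ and to $t$ at a common point.* Suppose both are positive, and let $t_0=\max(1-a/2,\,1-b/2)\in[\frac12,1)$. Since $\varphi$ is nondecreasing, $\varphi(t_0)\ge\varphi(1-b/2)=1$. Since $\varphi(t)/t$ is nonincreasing, $\varphi(t_0)/t_0\le\varphi(1-a/2)/(1-a/2)=1$, so $\varphi(t_0)\le t_0<1$. This is a contradiction.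

**Step 4: if $b=0$, then $X=L_1[0,1]$.** *The fundamental function $\varphi(t)=t$ determines the space.* By upward closure, $\varphi(t)=t$ for all $t\in(0,1]$. For a nonnegative simple function $h=\sum c_i\mathbf 1_{A_i}$ with disjoint $A_i$ of positive measure, $\|h\|_X\le\sum c_i\varphi(|A_i|)=\|h\|_1$. Let $0\le f\in L_1$, and let $0=s_0\le s_1\le s_2\le\dots$ be simple functions increasing to $f$ a.e. Put $h_k=s_k-s_{k-1}$. These are nonnegative simple functions with $f=\sum_kh_k$ and, by monotone convergence, $\sum_k\|h_k\|_1=\|f\|_1$. So $\sum_k\|h_k\|_X\le\|f\|_1<\infty$, and the series converges in the Banach space $X$. By (c) its sum in $X$ is also its sum in $L_1$, which is $f$. Hence $f\in X$ and $\|f\|_X\le\|f\|_1$. For general $f\in L_1$ apply this to $|f|$ and use (a). With $\|f\|_1\le\|f\|_X$ from (c), $X=L_1[0,1]$ with equal norms.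

**Step 5: if $a=0$, then $X=L_\infty[0,1]$.** *Here $\varphi\equiv1$ determines the space.* By upward closure, $\varphi(t)=1$ for all $t\in(0,1]$. If $f\in X$ and $|f|\ge\lambda>0$ on a set $A$ of positive measure, then $\|f\|_X\ge\lambda\|\mathbf 1_A\|_X=\lambda$ by (a). So $f\in L_\infty$ and $\|f\|_\infty\le\|f\|_X$. With (c), $X=L_\infty[0,1]$ with equal norms.

By Step 3 at least one of Steps 4 and 5 applies. If $X$ has numerical index one, the norm equality holds for all $T\in L(X)$, in particular for all $T_t$ and $S_t$. $\blacksquare$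

## 9. The equivalences of Theorem 2

(1)⇒(2) is the known fact quoted in Section 3. (1)⇒(4) is the classical theorem that $L_1[0,1]$ (Lozanovskii 1966) and $L_\infty[0,1]$ (Pełczyński; see D. Werner, *Recent progress on the Daugavet property*, Irish Math. Soc. Bull. 46 (2001)) have the Daugavet property; for rank-one operators, which is all that is needed, we proved it in Examples 5 and 6. (2)⇒(3) holds because (3) asks for fewer operators. (4)⇒(3) holds because $\|\mathrm{Id}+T\|\le\max_\theta\|\mathrm{Id}+\theta T\|\le1+\|T\|$. (3)⇒(5) holds because every $T_t$ and $S_t$ is a bounded rank-one operator. (5)⇒(1) is Theorem 1. $\blacksquare$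

## 10. Spaces arbitrarily close to the norm equality

Theorem 1 is an exact rigidity statement: it cannot be improved to a uniform gap. There are r.i. spaces other than $L_1$ and $L_\infty$ for which $\max_\theta\|\mathrm{Id}+\theta T\|$ is as close to $2$ as desired, uniformly over all operators $T$ of norm one.

For $0<\eta<1$ let
$$V=\Big\{v:\ 1-\eta\le v\le1+\eta,\ \int v=1\Big\},\qquad\|f\|=\sup_{v\in V}\int|f|v\quad(f\in L_1[0,1]),$$
and let $X_\eta$ be $L_1[0,1]$ with this norm. Since $\mathbf 1\in V$,
$$\|f\|_1\le\|f\|\le(1+\eta)\|f\|_1,\tag{9}$$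
so $X_\eta$ is complete. With $\|f\|\le\|f\|_\infty$, which follows from $\int v=1$, this gives (c). Condition (b) holds because $\varsigma v\in B_{X_\eta'}$ for $v\in V$ and $|\varsigma|=1$, and these functions norm $X_\eta$. Condition (a) is clear, and (d) holds because $V$ is invariant under measure-preserving bijections. So $X_\eta$ is an r.i. space. The function $v$ equal to $1+\eta$ on $[0,\frac12]$ and $1-\eta$ elsewhere shows $\|\mathbf 1_{[0,1/2]}\|=\frac{1+\eta}2\ne\frac12$. Hence $X_\eta$ is not $L_1$ with equal norms, and as a set it is not $L_\infty$.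

Let $T\in L(X_\eta)$ have norm one. By (9), for every operator $R$ we have $\|R\|_{L(X_\eta)}\le(1+\eta)\|R\|_{L(L_1)}$ and $\|R\|_{L(L_1)}\le(1+\eta)\|R\|_{L(X_\eta)}$. The first inequality with $R=T$ gives $\|T\|_{L(L_1)}\ge(1+\eta)^{-1}$. The second with $R=\mathrm{Id}+\theta T$, and the fact that $L_1$ has numerical index one, give
$$\max_\theta\|\mathrm{Id}+\theta T\|_{L(X_\eta)}\ge\frac1{1+\eta}\max_\theta\|\mathrm{Id}+\theta T\|_{L(L_1)}=\frac{1+\|T\|_{L(L_1)}}{1+\eta}\ge\frac{2+\eta}{(1+\eta)^2}\ge\frac2{(1+\eta)^2},$$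
and the last bound tends to $2$ as $\eta\to0$.
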